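\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem{corollary}[lemma]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[lemma]{Example}
\numberwithin{equation}{section}

\title{A spiraling axis that is not a twister axis}


\begin{abstract}
A trajectory of an analytic vector field in $\mathbb R^3$ that tends to the origin may spiral around an analytic curve $\Gamma$, with infinite winding and flat contact. If $\Gamma$ is not made of singular points, it is known that all trajectories off $\Gamma$ in some open subanalytic neighborhood of the corresponding half of $\Gamma$, a twister domain, spiral as well. We show that this can fail when $\Gamma$ consists of singular points. We give a polynomial vector field with a spiraling trajectory for which every open set meeting the half-axis near the origin contains points, off the axis, whose trajectories do not converge to the origin. The example belongs to a one-parameter family. For this family we prove a dichotomy for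 trajectories in an explicit invariant region adherent to the half-axis, we find the exact parameter value that separates existence from non-existence of spiraling trajectories, and we give a variant in which the bad trajectories leave a fixed neighborhood of the origin.
\end{abstract}

\section{The question and the answer}

\subsection{Spiraling axes and twister domains}

Let $X$ be a real analytic vector field on a neighborhood of $\mathbf 0\in\mathbb R^3$ and let $\Gamma$ be a germ at $\mathbf 0$ of a non-singular analytic curve. Analytic coordinates $(x,y,z)$ on an open neighborhood $U$ of $\mathbf 0$ are \emph{adapted to $\Gamma$} if $\Gamma\cap U=\{x=y=0\}$. We then write $x=r\cos\theta$, $y=r\sin\theta$.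

Let $\gamma:[0,\infty)\to\mathbb R^3$ be a trajectory of $X$ with $\gamma(t)\to\mathbf 0$ as $t\to\infty$, whose image is not contained in $\Gamma$. For $t\ge t_0$ large, $\gamma(t)\in U\setminus\Gamma$, and we let $\theta(t)$ be a continuous determination of the angle along $\gamma$. We say that $\gamma$ \emph{spirals around $\Gamma$}, or that $\Gamma$ is a \emph{spiraling axis} for $\gamma$, if in some adapted coordinates
\begin{enumerate}
\item[(S1)] $|\theta(t)|\to\infty$ as $t\to\infty$;
\item[(S2)] $\gamma$ has flat contact with $\Gamma$: for every $N\ge1$, $r(\gamma(t))/|z(\gamma(t))|^N\to0$ as $t\to\infty$. (Equivalently, $\gamma$ has iterated tangents and they coincide with those of $\Gamma$.)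
\end{enumerate}
It is known that if (S1) and (S2) hold in one adapted system then they hold in every adapted system, and that a spiraling axis is invariant by $X$. Since $\gamma$ and $\Gamma$ have the same tangent at $\mathbf 0$, for any local coordinate $z$ with $\{z=0\}$ transversal to $\Gamma$ the tail of $\gamma$ lies on one side of $\{z=0\}$. We choose the sign of $z$ so that this side is $\{z>0\}$. The germ $\Gamma^+=\Gamma\cap\{z>0\}$ does not depend on such a choice of $z$ and is called the \emph{spiraling semi-axis} of $\gamma$. The axis is \emph{degenerate} if $\Gamma\subset\mathrm{Sing}(X)$ and \emph{non-degenerate} otherwise.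

A \emph{twister domain} for $(\gamma,\Gamma)$ is an open subanalytic set $V\subset\mathbb R^3$ such that
\begin{itemize}
\item $V\supset\Gamma\cap\{0<z<\varepsilon\}$ for some $\varepsilon>0$ (but $V$ need not contain $\mathbf 0$);
\item $V$ is positively invariant by $X$;
\item for every $q\in V\setminus\Gamma$ the trajectory $\gamma_q$ with $\gamma_q(0)=q$ accumulates to the origin and spirals around $\Gamma$.
\end{itemize}
If a twister domain exists, $\Gamma$ is called a \emph{twister axis}. A set is subanalytic if, locally at each point of the ambient space, it is the projection of a relatively compact semianalytic set. In what follows only the openness of $V$ matters.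

\begin{example}\label{ex:simple}
Let $Y$ be the field $\dot x=-x-y$, $\dot y=x-y$, $\dot z=-z^2$, with $\Gamma=\{x=y=0\}$. Its trajectories satisfy
\[
r=r_0e^{-t},\qquad \theta=\theta_0+t,\qquad z=\frac{z_0}{1+z_0t}.
\]
If $z_0>0$ and $r_0>0$, then $r/z^N=r_0e^{-t}(t+1/z_0)^N\to0$, so the trajectory spirals. The half-space $\{z>0\}$ is a twister domain. If $z_0<0$, then $z\to-\infty$ in finite time, and the trajectory does not even stay near $\mathbf 0$. So one cannot ask for spiraling in a full neighborhood of $\mathbf 0$, but only in a neighborhood of $\Gamma^+$. Here $\Gamma$ is non-degenerate. The field $(x^2+y^2)Y$ has the same oriented trajectories off $\Gamma$. Its time $s$ satisfies $ds/dt=r^{-2}=r_0^{-2}e^{2t}$, so in $\{z>0\}$ they still take infinite time to reach $\mathbf 0$. For this field $\Gamma$ is degenerate and $\{z>0\}$ is still a twister domain.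
\end{example}

It is known that if $\Gamma$ is a non-degenerate spiraling axis for $\gamma$, there is a twister domain for $(\gamma,\Gamma)$. In view of this and of the example, one is led to the question posed in \cite{BC}: \emph{for every analytic $X$ and every trajectory $\gamma$ with a spiraling axis $\Gamma$, in particular a degenerate one, is there a twister domain for $(\gamma,\Gamma)$?}

A reason for caution is this. When $X$ does not vanish on $\Gamma\setminus\{\mathbf 0\}$, continuous dependence makes trajectories that start very near $\Gamma^+$ follow the motion of $X$ along $\Gamma^+$ for a while. When $X$ vanishes on $\Gamma$, it says only that they stay for a long time near their starting point. What they do in the end is decided by higher-order terms, and a single spiraling trajectory need not control these terms at points that are much closer to $\Gamma$ than it is.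

\subsection{The answer}

Throughout,
\[
\rho=x^2+y^2=r^2,\qquad D=2y^2+\rho^3,\qquad \Gamma=\{x=y=0\},
\]
and for $a\ge0$ we consider the polynomial vector field
\begin{equation}\label{eq:Xa}
X_a:\qquad \dot x=-D\,(y+z^2x),\qquad \dot y=D\,(x-z^2y),\qquad \dot z=2z^2\bigl[\,2xy-\rho^2z^2(a+2\rho)\,\bigr].
\end{equation}
It vanishes on $\Gamma$.

\begin{theorem}\label{thm:A}
Let $X=X_{30}$ and $\Gamma=\{x=y=0\}\subset\mathrm{Sing}(X)$.
\begin{enumerate}
\item The trajectory of $X$ through $(0,e^{-5/2},1/30)$ tends to $\mathbf 0$ and spirals around $\Gamma$, with spiraling semi-axis $\Gamma^+=\Gamma\cap\{z>0\}$.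
\item For every $z_0\in(0,1/10]$ there is $y_*(z_0)>0$ such that for $0<y_0<y_*(z_0)$ the trajectory through $(0,y_0,z_0)$ does not tend to $\mathbf 0$. Hence it does not spiral.
\end{enumerate}
\end{theorem}

\begin{corollary}
The answer to the question is negative: if $\gamma$ is the trajectory in part 1 of Theorem~\ref{thm:A}, then $(\gamma,\Gamma)$ has no twister domain. Moreover, every open set meeting $\Gamma\cap\{0<z\le1/10\}$, subanalytic or not and invariant or not, contains points off $\Gamma$ whose trajectories do not spiral around $\Gamma$.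
\end{corollary}

\begin{proof}
An open set containing $(0,0,z_0)$ with $0<z_0\le1/10$ contains $(0,y_0,z_0)$ for all small $y_0>0$, and part 2 applies. A twister domain is open and contains such a point.
\end{proof}

Two further results complete the picture. Theorem~\ref{thm:B} in Section~\ref{sec:B} describes the whole family $X_a$, $a>0$. In an explicit positively invariant region $\Omega$, defined in Section~\ref{sec:eq}, a trajectory either spirals or accumulates on a non-trivial segment of $\Gamma$; every trajectory spiraling with semi-axis $\Gamma^+$ enters $\Omega$; and such trajectories exist for $a>8\sqrt2$ and do not exist for $a<8\sqrt2$. The non-spiraling trajectories of $X_a$ in $\Omega$, among them those of Theorem~\ref{thm:A}, still have $\mathbf 0$ in their $\omega$-limit set. Theorem~\ref{thm:C} in Section~\ref{sec:C} modifies the example so that the bad trajectories leave a fixed neighborhood of $\mathbf 0$.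

\section{The equations and the mechanism}

\subsection{The angle as a clock}\label{sec:eq}

From \eqref{eq:Xa},
\[
\dot\rho=2(x\dot x+y\dot y)=-2Dz^2\rho,\qquad
\dot\theta=\frac{x\dot y-y\dot x}{\rho}=D .
\]
The term $\rho^3$ in $D$ makes $D>0$ off $\Gamma$, so the angle increases strictly there and can serve as a clock. The plane $\{z=0\}$ is invariant and $\Gamma$ consists of singular points, so $\{\rho>0,\ z>0\}$ is invariant. On this set put
\[
\varphi=2\theta,\qquad T=1-\cos\varphi+\rho^2,\qquad Z=\frac1z,\qquad R=\log\frac1\rho,\qquad L=Z+\log T .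
\]
Here $\varphi$ is a determination of twice the angle, while $T$, $Z$, $R$, $L$ are functions on $\{\rho>0,\ z>0\}$. Since $2y^2=\rho(1-\cos\varphi)$ and $2xy=\rho\sin\varphi$, we have $D=\rho T$ and $\dot\varphi=2\rho T>0$. With $\varphi$ as parameter the equations become
\[
\frac{d\rho}{d\varphi}=-\rho z^2,\qquad
\frac{dZ}{d\varphi}=-\frac1{z^2}\,\frac{\dot z}{2\rho T}=\frac{-\sin\varphi+\rho z^2(a+2\rho)}{T},
\]
\[
\frac{d\log T}{d\varphi}=\frac{\sin\varphi+2\rho\,d\rho/d\varphi}{T}=\frac{\sin\varphi-2\rho^2z^2}{T}.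
\]
In the sum $L=Z+\log T$ the oscillating terms $\pm\sin\varphi$ cancel, and so do the terms $\pm2\rho^2z^2$; this is why $a+2\rho$ appears in \eqref{eq:Xa} and not $a$ alone. What remains is the system
\begin{equation}\label{eq:sys}
\frac{dR}{d\varphi}=z^2,\qquad \frac{dL}{d\varphi}=\frac{a\rho z^2}{T},\qquad \frac1z=Z=L-\log T .
\end{equation}
We study it on
\[
\Omega=\{\rho>0,\ z>0,\ R\ge1,\ L\ge10\}.
\]
There $\rho\le e^{-1}$, hence $\rho^2\le T\le2+e^{-2}<e$, and therefore
\begin{equation}\label{eq:Zbounds}
9\le L-1\le Z\le L+2R,\qquad\text{and}\qquad Z\le L\ \text{ where }\cos\varphi\le0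
\end{equation}
(there $T\ge1$). In particular $\rho\le 1/e$ and $z\le1/9$ on $\Omega$, so $\Omega$ is bounded. Points with $\cos\varphi=-1$, $R\ge1$ and $z\le1/10$ belong to $\Omega$, so $\Omega$ is adherent to $\Gamma\cap\{0<z\le1/10\}$. But $\Omega\cup\Gamma^+$ is not a neighborhood of $\Gamma^+$: where $y=0$ we have $L=Z-2R$, which tends to $-\infty$ as the point tends to a point of $\Gamma^+$.

By \eqref{eq:sys}, $R$ and $L$ are nondecreasing along trajectories, so a trajectory starting in $\Omega$ stays there. By \eqref{eq:Zbounds}, $dR/d\varphi\le1/81$ and $dL/d\varphi\le\frac a{81\rho}=\frac a{81}e^R$, so $R$ and $L$ stay bounded on bounded $\varphi$-intervals and the solution of \eqref{eq:sys} exists for all $\varphi\ge\varphi_0$, where $\varphi_0$ is the initial value of $\varphi$. Finally $0<\dot\varphi=2\rho T\le2e^{-1}e=2$, so $t\to\infty$ as $\varphi\to\infty$. Thus, \emph{for $q\in\Omega$ the trajectory $\gamma_q$ is defined on $[0,\infty)$, stays in the bounded set $\Omega$, and $\varphi(\gamma_q(t))\to\infty$ as $t\to\infty$.}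 In particular the condition $|\theta|\to\infty$ in (S1) is automatic, and everything depends on the growth of $R$ and $L$.

\subsection{The case $a=0$, by hand}\label{sec:a0}

When $a=0$, $L$ is constant on each trajectory, so $Z=L-\log T$ is explicit. Take $q\in\Omega$. On the half of each turn of $\varphi$ where $\cos\varphi\le0$ we have $Z\le L$, so $R$ grows by at least $\pi/L^2$ per turn. Hence $\rho\to0$: the trajectory winds around $\Gamma$ and approaches it. But
\[
Z=L-\log(2+\rho^2)\ \text{ at }\varphi=(2n-1)\pi,\qquad Z=L+2R\ \text{ at }\varphi=2\pi n .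
\]
Once per turn, near the plane $y=0$, $Z$ makes an excursion of height about $2R\to\infty$, and the trajectory dips toward $\mathbf 0$. Half a turn later it is back at height $z\approx1/(L-\log2)$. So for $a=0$ no trajectory in $\Omega$ converges to $\mathbf 0$. For any $a$, the values at $\varphi=(2n-1)\pi$ show that a trajectory in $\Omega$ that converges to $\mathbf 0$ must have $L\to\infty$.

\subsection{What $a>0$ does}\label{sec:heur}

This subsection is a heuristic guide and is not used in the proofs.

Over the turn $|\varphi-2\pi n|\le\pi$ the function $L$ gains $a\int\rho z^2/T\,d\varphi$. Write $\psi=\varphi-2\pi n$. Since $T\approx\psi^2/2+\rho^2$ near $\psi=0$, we have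
\[
\int\frac{\rho}{T}\,d\psi\approx\int_{\mathbb R}\frac{\rho\,d\psi}{\psi^2/2+\rho^2}=\sqrt2\,\pi,
\]
independently of $\rho$, and the mass concentrates where $|\psi|$ is of order $\rho$. This is exactly where the excursion is highest, and there $Z\approx L+2R$. For $R$ on the contrary the narrow window is irrelevant, and $Z\approx L$ on most of the turn. So, with increments per turn,
\begin{equation}\label{eq:avg}
\Delta R\approx\frac{2\pi}{L^2},\qquad \Delta L\approx\frac{\sqrt2\,\pi a}{(L+2R)^2},\qquad\text{hence}\quad \frac{dR}{dL}\approx\beta\Bigl(1+\frac{2R}{L}\Bigr)^2,\quad \beta=\frac{\sqrt2}{a}.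
\end{equation}
The last equation is homogeneous. With $v=R/L$ it reads
\[
\frac{dv}{d\log L}=\beta(1+2v)^2-v .
\]
If $\beta<1/8$, the right-hand side has two positive zeros $v_-<v_+$, whose product is $1/4$, so that $v_-<\frac12<v_+$. Solutions with $v<v_+$ tend to $v_-$ while $L\to\infty$. Solutions with $v>v_+$ blow up at a finite value of $\log L$: there $R\to\infty$ while $L$ stays bounded. If $\beta>1/8$ there are no zeros and every solution blows up.

Thus two regimes coexist when $a>8\sqrt2$. If $R/L<v_+$, then $L$ and $R$ go to infinity together and the trajectory spirals. If $R/L>v_+$, then $L$ stays bounded and the trajectory behaves as for $a=0$. The second behavior is easiest to see when $R$ is very large compared with $L$: the gain in $L$ per turn is at most of order $1/R^2$, while $R$ grows linearly in the number of turns as long as $L$ stays bounded, so that the total gain is small. Near a point $(0,0,z_0)$ of $\Gamma^+$, at angles with $\cos\varphi=-1$, we have $L\approx1/z_0+\log2$, while $R$ is as large as we please.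 So every point of $\Gamma^+$ is approached from inside the second regime. That is the obstruction to a twister domain. What remains is to justify this picture, and for Theorem~\ref{thm:A} crude constants suffice.

\section{Estimates over one turn}

Let
\[
\varphi_n=(2n-1)\pi,\qquad I_n=[\varphi_n,\varphi_{n+1}],\qquad \psi=\varphi-2\pi n\in[-\pi,\pi]\ \text{ on }I_n,
\]
and write $L_n,R_n,\rho_n$ for the values of $L,R,\rho$ at $\varphi_n$. Only indices with $\varphi_n\ge\varphi_0$ are considered. Let $\kappa=e^{-1/10}$. We first isolate the integrals coming from the window near $\psi=0$, in a form that will also serve for Theorem~\ref{thm:C}.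

\begin{lemma}\label{lem:kernel}
Let $\rho$ and $L$ be continuous functions on $I_n$ and $\rho_n$ a number such that $\kappa\rho_n\le\rho\le\rho_n\le e^{-1}$, $\rho_n>0$ and $L\ge10$. Put $T=1-\cos\psi+\rho^2$, $Z=L-\log T$ and $R_n=\log(1/\rho_n)$. Then
\[
3\le\int_{I_n}\frac{\rho}{T}\,d\varphi\le5,\qquad \int_{I_n}\frac{\rho}{TZ^2}\,d\varphi\le\frac{6}{R_n^2}.
\]
\end{lemma}

\begin{proof}
For $m>0$ the substitution $s=\tan(\psi/2)$ gives
\[
\int_{-\pi}^{\pi}\frac{d\psi}{1+m-\cos\psi}=\int_{\mathbb R}\frac{2\,ds}{m+(2+m)s^2}=\frac{2\pi}{\sqrt{2m+m^2}} .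
\]
Hence
\[
\int_{I_n}\frac\rho T\,d\varphi\le\int_{-\pi}^{\pi}\frac{\rho_n\,d\psi}{1-\cos\psi+\kappa^2\rho_n^2}\le\frac{2\pi\rho_n}{\sqrt2\,\kappa\rho_n}=\frac{\sqrt2\,\pi}{\kappa}<5,
\]
\[
\int_{I_n}\frac\rho T\,d\varphi\ge\int_{-\pi}^{\pi}\frac{\kappa\rho_n\,d\psi}{1-\cos\psi+\rho_n^2}=\frac{2\pi\kappa}{\sqrt{2+\rho_n^2}}>3 .
\]

For the last bound, split the interval at $|\psi|=\sqrt{\rho_n}$. If $|\psi|\le\sqrt{\rho_n}$, then $T\le\psi^2/2+\rho_n^2\le\rho_n/2+\rho_n^2\le\rho_n$, because $\rho_n\le1/e<1/2$. So $Z\ge-\log T\ge R_n$, and by the first part this range contributes at most $5/R_n^2$. If $|\psi|\ge\sqrt{\rho_n}$, we use $Z\ge L-1\ge9$ (as $T\le2+e^{-2}<e$) and $T\ge1-\cos\psi=2\sin^2(\psi/2)\ge2\psi^2/\pi^2$. This range contributes at most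
\[
\frac1{81}\cdot2\int_{\sqrt{\rho_n}}^{\infty}\frac{\rho_n\pi^2}{2\psi^2}\,d\psi=\frac{\pi^2}{81}\sqrt{\rho_n}=\frac{\pi^2}{81}e^{-R_n/2}\le\frac{\pi^2}{81}\cdot\frac{16e^{-2}}{R_n^2}<\frac1{R_n^2},
\]
since $s^2e^{-s/2}$ has its maximum over $s>0$ at $s=4$.
\end{proof}

\begin{lemma}\label{lem:turn}
Let $a>0$. Along trajectories of $X_a$ in $\Omega$,
\begin{enumerate}
\item[(a)] $\displaystyle \frac{\pi}{L_{n+1}^2}\le R_{n+1}-R_n\le\frac{2\pi}{(L_n-1)^2}\le\frac1{10}$;
\item[(b)] $\displaystyle \frac{3a}{(L_{n+1}+2R_{n+1})^2}\le L_{n+1}-L_n\le\frac{5a}{(L_n-1)^2}$;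
\item[(c)] $\displaystyle L_{n+1}-L_n\le\frac{6a}{R_n^2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Recall that $L$ and $R$ are nondecreasing. By \eqref{eq:Zbounds},
\begin{equation}\label{eq:zz}
(L_{n+1}+2R_{n+1})^{-2}\le z^2\le(L_n-1)^{-2}\le\tfrac1{81}\qquad\text{on }I_n .
\end{equation}
Since $dR/d\varphi=z^2$, the upper bound in (a) follows, as $2\pi/81<1/10$. On the subset of $I_n$ where $\cos\varphi\le0$, which has measure $\pi$, $Z\le L\le L_{n+1}$, and this gives the lower bound. By (a), $\kappa\rho_n\le\rho\le\rho_n$ on $I_n$, so Lemma~\ref{lem:kernel} applies. As $dL/d\varphi=a\rho z^2/T$, (b) follows from \eqref{eq:zz} and the first bounds of that lemma, and (c) follows from its last bound.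
\end{proof}

Part (b) alone does not keep $L$ bounded: its upper bound for the gain in $L$ does not decay with $n$ as long as $L$ is bounded. It is (c), the quantitative form of the fact that the gain takes place where $Z$ is at least of order $R$, that makes the total gain small when $R$ starts large. The following elementary lemma carries out the summation.

\begin{lemma}\label{lem:trap}
Let $K,m,M>0$ and let $(L_n)_{n\ge1},(R_n)_{n\ge1}$ be real sequences with $R_1>0$ and $L_1+1\le M$. Assume that, for all $n\ge1$, $L_{n+1}-L_n\le K/R_n^2$ whenever $R_n>0$, and $R_{n+1}-R_n\ge m$ whenever $L_{n+1}<M$. If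
\[
\frac{K}{R_1^2}+\frac{K}{mR_1}<1,
\]
then $L_n<M$ for all $n\ge1$.
\end{lemma}

\begin{proof}
$L_1<M$. Suppose $L_j<M$ for $1\le j\le n$. Then $R_j\ge R_1+(j-1)m>0$ for $1\le j\le n$, so
\[
L_{n+1}-L_1\le\sum_{j=1}^n\frac{K}{(R_1+(j-1)m)^2}\le\frac K{R_1^2}+\int_0^\infty\frac{K\,ds}{(R_1+sm)^2}=\frac K{R_1^2}+\frac K{mR_1}<1,
\]
and $L_{n+1}<L_1+1\le M$.
\end{proof}

\section{The dichotomy}

\begin{proposition}\label{prop:dich}
Let $a>0$, $q\in\Omega$, and let $L_\infty=\lim L\in[10,\infty]$ along $\gamma_q$.
\begin{enumerate}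
\item[(i)] If $L_\infty=\infty$, then $\gamma_q\to\mathbf 0$ and $\gamma_q$ spirals around $\Gamma$ with semi-axis $\Gamma^+$.
\item[(ii)] If $L_\infty<\infty$, then $\gamma_q$ does not tend to $\mathbf 0$. Its $\omega$-limit set is the segment $\{x=y=0,\ 0\le z\le z^*\}$ with $1/z^*=L_\infty-\log2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Clearly $Z\ge L-1\to\infty$, so $z\to0$. The issue is the flat contact: $r=e^{-R/2}$ must be small against every power of $z$, and for this it is enough that $R$ grows at least in proportion to $L$. By Lemma~\ref{lem:turn}(b), $L_{n+1}-L_n\to0$, so $L_{n+1}\le2(L_n-1)$ for large $n$. By (a) and the upper bound in (b),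
\[
R_{n+1}-R_n\ge\frac{\pi}{4(L_n-1)^2}\ge\frac{\pi}{20a}(L_{n+1}-L_n)
\]
for large $n$. With $c=\pi/(20a)$ and a suitable constant $C$ we get $R_n\ge cL_n-C$ for large $n$. So $R_n\to\infty$ and $L_n\le(R_n+C)/c$. Now $\rho\to0$ and $Z\to\infty$, so $\gamma_q\to\mathbf 0$ inside $\{z>0\}$. For $\varphi\in I_n$ with $n$ large, $L_{n+1}\le L_n+1$ and $R_{n+1}\le R_n+\frac1{10}$, so by \eqref{eq:Zbounds}
\[
\frac r{z^N}=e^{-R/2}Z^N\le e^{-R_n/2}(L_{n+1}+2R_{n+1})^N\le e^{-R_n/2}\Bigl(\frac{R_n+C}c+2R_n+3\Bigr)^N\to0 .
\]
Together with $\theta=\varphi/2\to\infty$, this gives (S1) and (S2) in the adapted coordinates $(x,y,z)$.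

(ii) By Lemma~\ref{lem:turn}(a), $R_{n+1}-R_n\ge\pi/L_\infty^2$. So $R\to\infty$, $\rho\to0$, and the $\omega$-limit set lies in $\Gamma$. Since $T\le2+\rho^2$, $\liminf Z\ge L_\infty-\log2>0$, so the $\omega$-limit set lies in $\{0\le z\le z^*\}$. At $\varphi=\varphi_n$ we have $Z=L_n-\log(2+\rho_n^2)\to L_\infty-\log2$, and at $\varphi=2\pi n$ we have $T=\rho^2$ and $Z=L+2R\to\infty$. So both endpoints of the segment belong to the $\omega$-limit set. The $\omega$-limit set of a bounded trajectory is compact and connected, hence it is the whole segment. As $z^*>0$, the trajectory does not tend to $\mathbf 0$.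
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}

\paragraph{Part 2, for any $a>0$.} Let $0<z_0\le1/10$, $q=(0,y_0,z_0)$ and $y_0>0$ small. Then $\theta=\pi/2$, so we may take $\varphi=\pi=\varphi_1$. Moreover
\[
R_1=2\log(1/y_0),\qquad L_1=\frac1{z_0}+\log(2+\rho_1^2).
\]
If $R_1\ge1$, then $10\le L_1<\frac1{z_0}+1$, so $q\in\Omega$, and with $M=\frac1{z_0}+2$ we have $L_1+1<M$. Choose $y_*(z_0)$ so that for $0<y_0<y_*(z_0)$
\begin{equation}\label{eq:small}
R_1\ge1\qquad\text{and}\qquad \frac{6a}{R_1^2}+\frac{6aM^2}{\pi R_1}<1 .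
\end{equation}
By Lemma~\ref{lem:turn}(c), $L_{n+1}-L_n\le6a/R_n^2$. By Lemma~\ref{lem:turn}(a), $R_{n+1}-R_n\ge\pi/M^2$ whenever $L_{n+1}<M$. So Lemma~\ref{lem:trap} with $K=6a$ and $m=\pi/M^2$ gives $L_n<M$ for all $n$. Hence $L_\infty\le M<\infty$, and Proposition~\ref{prop:dich}(ii) shows that $\gamma_q$ does not tend to $\mathbf 0$.

\paragraph{Part 1, $a=30$.} We show that the regime $R\le L$ persists. Write $\Delta L=L_{n+1}-L_n$ and $\Delta R=R_{n+1}-R_n$. With $R\le L$, $\Delta L$ is at least about $3a/(9L^2)$ and $\Delta R$ at most about $2\pi/L^2$, so we want $a/3$ to exceed $2\pi$. The value $a=30$ leaves room for the corrections.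

Let $q=(0,e^{-5/2},1/30)$. Then $\varphi=\pi=\varphi_1$, $R_1=5$ and $L_1=30+\log(2+e^{-10})\ge30$. So $q\in\Omega$ and $R_1\le L_1$. We claim that $R_n\le L_n$ for all $n$. Assume $R_n\le L_n$; recall $L_n\ge L_1\ge30$. By Lemma~\ref{lem:turn}, $L_{n+1}\le L_n+150/29^2\le L_n+0.2$ and $R_{n+1}\le R_n+0.1$. So $L_{n+1}+2R_{n+1}\le3L_n+0.4\le3.02\,L_n$, and
\[
\Delta L\ge\frac{90}{(3.02)^2L_n^2}\ge\frac{9.8}{L_n^2},\qquad
\Delta R\le\frac{2\pi}{(L_n-1)^2}\le2\pi\Bigl(\frac{30}{29}\Bigr)^2\frac1{L_n^2}\le\frac{6.8}{L_n^2}.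
\]
Hence $R_{n+1}\le L_{n+1}$, which proves the claim.

If $L_\infty$ were finite, Lemma~\ref{lem:turn}(a) would give $R_n\to\infty$, contradicting $R_n\le L_n\le L_\infty$. So $L_\infty=\infty$, and Proposition~\ref{prop:dich}(i) shows that $\gamma_q$ tends to $\mathbf 0$ and spirals around $\Gamma$ with semi-axis $\Gamma^+$. \qed

\section{The whole family: the sharp constant}\label{sec:B}

\begin{theorem}\label{thm:B}
Let $a>0$.
\begin{enumerate}
\item Every trajectory of $X_a$ spiraling around $\Gamma$ with semi-axis $\Gamma^+$ eventually enters $\Omega$. A point of $\Omega$ has a spiraling trajectory if and only if $L_\infty=\infty$; otherwise its $\omega$-limit set is a non-trivial segment $\{x=y=0,\ 0\le z\le z^*\}$.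
\item For every $p=(0,0,z_0)$ with $0<z_0\le1/10$, every neighborhood of $p$ contains a nonempty open set of points with non-spiraling trajectories.
\item If $a>8\sqrt2$, a nonempty open set of points has trajectories spiraling around $\Gamma$ with semi-axis $\Gamma^+$. If $a<8\sqrt2$, no trajectory does.
\end{enumerate}
\end{theorem}

So for $a>8\sqrt2$ both behaviors occur on open sets, and the non-spiraling ones accumulate at every point of $\Gamma\cap\{0<z\le1/10\}$. Part 3 says nothing about $a=8\sqrt2$, where the two zeros in Section~\ref{sec:heur} merge.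

\subsection{Parts 1 and 2}

\emph{Part 1.} A trajectory spiraling with semi-axis $\Gamma^+$ satisfies (S1) and (S2) in the coordinates $(x,y,z)$, by independence of adapted coordinates. Since $\dot\varphi>0$ off $\Gamma$, (S1) means $\varphi\to+\infty$. As the trajectory tends to $\mathbf 0$ inside $\{\rho>0,\ z>0\}$, we have $Z\to\infty$ and $R\to\infty$. At late times with $\varphi\equiv\pi\pmod{2\pi}$, $L=Z+\log(2+\rho^2)$ is large, so the trajectory is in $\Omega$. The rest is Proposition~\ref{prop:dich}.

\emph{Part 2.} The half-plane $H=\{x=0,\ y>0\}$, on which we take $\varphi=\pi$, is transverse to $X_a$, because $\dot x=-Dy<0$ there. So if $W\subset H$ is relatively open, the points reached from $W$ in sufficiently short positive or negative time form an open set containing $W$. Whether a trajectory spirals depends only on its tail, so it is enough to find a suitable $W$. Let $W$ be the set of points $(0,y,z)\in H$ with $0<z<z_0$, $R_1=2\log(1/y)>1$, and the second inequality of \eqref{eq:small} satisfied with $M=\frac1z+2$.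 It is relatively open in $H$. For each $z\in(0,z_0)$ it contains $(0,y,z)$ for all small $y>0$, so it accumulates at $p$. By the proof of Theorem~\ref{thm:A}, part 2, which is valid for every $a>0$, no trajectory through $W$ tends to $\mathbf 0$. Short flow-outs of small pieces of $W$ near $p$ are the required open sets.

\subsection{Asymptotics over one turn}

To find the exact threshold we need \eqref{eq:avg} with exact constants.

\begin{lemma}\label{lem:asym}
Let $a>0$. Along trajectories of $X_a$ in $\Omega$,
\begin{equation}\label{eq:asym}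
R_{n+1}-R_n=\frac{2\pi+o(1)}{L_n^2},\qquad L_{n+1}-L_n=\frac{\sqrt2\,\pi a+o(1)}{(L_n+2R_n)^2},
\end{equation}
where $o(1)$ tends to $0$ as $L_n\to\infty$ and $R_n\to\infty$, uniformly over all trajectories in $\Omega$ and all turns.
\end{lemma}

\begin{proof}
It suffices to take an arbitrary sequence of turns, possibly of different trajectories, with $L_n\to\infty$ and $R_n\to\infty$. By Lemma~\ref{lem:turn}, $L=L_n+o(1)$ and $R=R_n+o(1)$ uniformly on $I_n$.

\emph{First formula.} We have $L_n^2(R_{n+1}-R_n)=\int_{-\pi}^{\pi}(L_n/Z)^2\,d\psi$. The integrand is at most $(L_n/(L_n-1))^2\le(10/9)^2$. For fixed $\psi\ne0$ we have $1-\cos\psi\le T\le e$, so $Z=L-\log T=L_n+O(1)$ and the integrand tends to $1$. By dominated convergence the limit is $2\pi$.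

\emph{Second formula.} Put $M_n=L_n+2R_n$, $\psi=\rho_nu$ and $\ell(u)=\log(1+u^2/2)$. Then
\[
M_n^2(L_{n+1}-L_n)=a\int_{|u|\le\pi/\rho_n}\Bigl(\frac{M_n}{Z}\Bigr)^2\,\frac{\rho/\rho_n}{T/\rho_n^2}\,du .
\]
For fixed $u$ we have $\rho/\rho_n\to1$, $T/\rho_n^2\to1+u^2/2$, and
\[
Z=L+2R_n-\log(T/\rho_n^2)=M_n+O(1),
\]
so the integrand tends to $(1+u^2/2)^{-1}$.

It remains to dominate it. The factor $M_n/Z$ is the only delicate one, since $Z$ may be far below $M_n$ away from the window. First, $T\ge\frac{2\psi^2}{\pi^2}+\kappa^2\rho_n^2=\rho_n^2\bigl(\kappa^2+\frac{2u^2}{\pi^2}\bigr)$ and $\rho/\rho_n\le1$. Next, $T/\rho_n^2\le u^2/2+1$ and $L\ge L_n$ give $Z\ge M_n-\ell(u)$; also $Z\ge1$. If $\ell(u)\le M_n/2$, then $M_n/Z\le2$. Otherwise $M_n/Z\le M_n\le2\ell(u)$. So the integrand is at most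
\[
\frac{(2+2\ell(u))^2}{\kappa^2+2u^2/\pi^2},
\]
which is integrable over $\mathbb R$ because $\ell$ grows logarithmically. By dominated convergence the limit is $a\int_{\mathbb R}\frac{du}{1+u^2/2}=\sqrt2\,\pi a$.
\end{proof}

\subsection{Part 3}

Write $\beta=\sqrt2/a$, $v_n=R_n/L_n$, $\Delta R=R_{n+1}-R_n$ and $\Delta L=L_{n+1}-L_n$. By \eqref{eq:asym},
\begin{equation}\label{eq:ratio}
\Delta R=\beta(1+o(1))(1+2v_n)^2\,\Delta L ,
\end{equation}
with $o(1)$ as in Lemma~\ref{lem:asym}. The number $8\sqrt2$ comes from the elementary inequality $8v\le(1+2v)^2$, with equality at $v=\frac12$.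

\emph{Case $a>8\sqrt2$, that is, $\beta<\frac18$.} Choose $\Lambda\ge10$ such that $L_n,R_n\ge\Lambda$ implies $\Delta R\le\frac18(1+2v_n)^2\Delta L$. Consider the points of $H$ (with $\varphi=\pi=\varphi_1$) for which $L_1>2\Lambda$ and $\Lambda<R_1<L_1/2$. They form a relatively open subset of $H$, which is contained in $\Omega$ and is nonempty: choose $y>0$ small with $2\log(1/y)>\Lambda$ and then $z>0$ small. Since $L$ and $R$ are nondecreasing, they stay above $\Lambda$. If $v_n\le\frac12$, then $\Delta R\le\frac12\Delta L$, so $R_{n+1}\le\frac12L_{n+1}$. By induction $R_n\le L_n/2$ for all $n$. If $L_\infty<\infty$, Lemma~\ref{lem:turn}(a) gives $R_n\to\infty$, a contradiction. So $L_\infty=\infty$ and these trajectories spiral. The short-time flow-out of this subset of $H$ is a nonempty open set.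

\emph{Case $a<8\sqrt2$.} Put $\delta=\beta-\frac18>0$ and suppose that some trajectory spirals with semi-axis $\Gamma^+$. By part 1 it enters $\Omega$ and $L_n\to\infty$; convergence to $\mathbf 0$ gives $R_n\to\infty$. For large $n$, \eqref{eq:ratio} and $(1+2v)^2\ge8v$ give
\[
\Delta R\ge\Bigl(\frac18+\frac\delta2\Bigr)(1+2v_n)^2\Delta L\ge\Bigl[v_n+\frac\delta2(1+2v_n)^2\Bigr]\Delta L .
\]
Therefore
\[
L_{n+1}(v_{n+1}-v_n)=\Delta R-v_n\Delta L\ge\frac\delta2(1+2v_n)^2\Delta L .
\]
In the averaged equation $v$ would blow up at a finite value of $\log L$. To turn this into a contradiction we pass to $w_n=1/(1+2v_n)\in(0,1]$, and show that it would decrease by an infinite total amount. Indeed,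
\[
w_n-w_{n+1}=2w_nw_{n+1}(v_{n+1}-v_n)\ge\delta\,\frac{w_{n+1}}{w_n}\cdot\frac{\Delta L}{L_{n+1}}\ge\frac\delta2\cdot\frac{\Delta L}{L_{n+1}},
\]
because $1+2v_{n+1}\le1+2(R_n+\frac1{10})/L_n\le2(1+2v_n)$. For large $n$, $L_{n+1}/L_n\le2$ and so
\[
\log\frac{L_{n+1}}{L_n}\le\frac{\Delta L}{L_n}\le2\,\frac{\Delta L}{L_{n+1}} .
\]
Since $L_n\to\infty$, $\sum\Delta L/L_{n+1}=\infty$. Summing the inequality for $w_n-w_{n+1}$ contradicts $0<w_n\le1$. This completes the proof of Theorem~\ref{thm:B}. \qed

\section{Bad trajectories that leave a fixed neighborhood}\label{sec:C}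

By Proposition~\ref{prop:dich}, the non-spiraling trajectories of $X_a$ in $\Omega$ fail to converge to $\mathbf 0$ but return arbitrarily close to it. A small additional term removes this feature. In the spiraling regime $L$ gains about a constant times $L^{-2}$ per turn, and in the bad regime $L$ stays bounded and its gain tends to $0$. So a loss of order $L^{-3}$ per turn is harmless in the first regime and decisive in the second.

\begin{theorem}\label{thm:C}
Let $X'$ have the same $\dot x,\dot y$ as in \eqref{eq:Xa} and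
\[
\dot z=2z^2\bigl[\,2xy-\rho^2z^2(30+2\rho)+Dz^3\,\bigr],\qquad U=\{x^2+y^2<1/2,\ |z|<1/11\}.
\]
Then $\Gamma\subset\mathrm{Sing}(X')$, and $X'|_U$ has a trajectory spiraling around $\Gamma$ with semi-axis $\Gamma^+$. For every $z_0\in(0,1/20]$ and all sufficiently small $y_0>0$, the trajectory of $X'$ through $(0,y_0,z_0)$ leaves $U$ in finite time.
\end{theorem}

\subsection{Estimates over one turn}

On $\Gamma$ we have $\rho=D=xy=0$, so $X'$ vanishes there. As $\dot\varphi=2D$, the new term adds $2z^2\cdot Dz^3/(2D)=z^5$ to $dz/d\varphi$, hence $-z^3$ to $dZ/d\varphi$. As in Section~\ref{sec:eq},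
\[
\frac{dR}{d\varphi}=z^2,\qquad\frac{dL}{d\varphi}=\frac{30\rho z^2}{T}-z^3,\qquad Z=L-\log T,
\]
and \eqref{eq:Zbounds} holds where $R\ge1$ and $L\ge10$. Now $L$ is no longer monotone, but almost.

\begin{lemma}\label{lem:turnC}
Consider a trajectory of $X'$ in $\{\rho>0,\ z>0\}$ that reaches the angle $\varphi_n$ with $L_n\ge11$ and $R_n\ge1$. Then the solution exists on $I_n$, with $R\ge1$ and $L_n-0.01\le L\le L_{n+1}+0.01$ there. With $\Delta L=L_{n+1}-L_n$ and $\Delta R=R_{n+1}-R_n$,
\begin{gather}
\frac{\pi}{(L_{n+1}+0.01)^2}\le\Delta R\le\frac{2\pi}{(L_n-1.01)^2}\le\frac1{10},\qquad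
\Delta L\le\frac{150}{(L_n-1.01)^2},\label{eq:C1}\\
\Delta L\ge\frac{90}{(L_{n+1}+2R_{n+1}+0.01)^2}-\frac{2\pi}{(L_n-1.01)^3},\label{eq:C2}\\
\Delta L\le\frac{180}{R_n^2}-\frac{\pi}{(L_{n+1}+0.01)^3}.\label{eq:C3}
\end{gather}
\end{lemma}

\begin{proof}
$R$ is nondecreasing, so $R\ge1$. While $L\ge10$ we have $dL/d\varphi\ge-z^3\ge-9^{-3}=-1/729$, and $2\pi/729<0.01$. So $L$ cannot drop by more than $0.01$ within the turn. Hence $L\ge10.99$ as long as the solution exists, and $dR/d\varphi\le1/81$ and $dL/d\varphi\le\frac{30}{81}e^R$ give existence on $I_n$. The same bound on the drop, from $\varphi_n$ to $\varphi$ and from $\varphi$ to $\varphi_{n+1}$, gives $L_n-0.01\le L\le L_{n+1}+0.01$.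

Therefore $L_n-1.01\le Z\le L_{n+1}+0.01+2R_{n+1}$ on $I_n$, and $Z\le L_{n+1}+0.01$ on the subset of measure $\pi$ where $\cos\varphi\le0$. Integrating $z^2$ gives the bounds for $\Delta R$; note $2\pi/9.99^2<1/10$. So $\kappa\rho_n\le\rho\le\rho_n$ on $I_n$ and Lemma~\ref{lem:kernel} applies. It bounds $\int_{I_n}30\rho z^2/T\,d\varphi$ above by $150/(L_n-1.01)^2$ and by $180/R_n^2$, and below by $90/(L_{n+1}+2R_{n+1}+0.01)^2$. Finally,
\[
\frac{\pi}{(L_{n+1}+0.01)^3}\le\int_{I_n}z^3\,d\varphi\le\frac{2\pi}{(L_n-1.01)^3},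
\]
and $z^3>0$, which gives the bounds for $\Delta L$.
\end{proof}

\subsection{The spiraling trajectory}

Start at $(0,e^{-5/2},1/30)$: $\varphi_1=\pi$, $R_1=5$, $L_1=30+\log(2+e^{-10})\ge30$. We show by induction that the solution reaches $\varphi_n$ with $L_n\ge30$ and $R_n\le L_n$. This holds for $n=1$. Suppose it holds for $n$; since $R_n\ge R_1=5$, Lemma~\ref{lem:turnC} applies. By \eqref{eq:C1}, $L_{n+1}\le L_n+150/28.99^2\le L_n+0.2$ and $R_{n+1}\le R_n+0.1$, so $L_{n+1}+2R_{n+1}+0.01\le3L_n+0.41\le3.02\,L_n$. Also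
\[
\frac{2\pi}{(L_n-1.01)^3}\le2\pi\Bigl(\frac{30}{28.99}\Bigr)^3\frac1{30L_n^2}\le\frac{0.24}{L_n^2}.
\]
By \eqref{eq:C2} and \eqref{eq:C1},
\[
\Delta L\ge\frac{9.8-0.24}{L_n^2}\ge\frac{9.5}{L_n^2},\qquad
\Delta R\le2\pi\Bigl(\frac{30}{28.99}\Bigr)^2\frac1{L_n^2}\le\frac{6.8}{L_n^2}.
\]
So $L_{n+1}\ge L_n\ge30$ and $R_{n+1}\le L_{n+1}$, which closes the induction. The sequence $L_n$ increases by at least $9.5/L_n^2$ at each step, so $L_n\to\infty$. Moreover, by \eqref{eq:C1},
\[
\frac{\Delta R}{\Delta L}\ge\frac{\pi}{150}\Bigl(\frac{L_n-1.01}{L_n+0.21}\Bigr)^2\ge\frac{\pi}{150}\Bigl(\frac{28.99}{30.21}\Bigr)^2\ge\frac1{60},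
\]
so $R_n\ge(L_n-L_1)/60\to\infty$. On $I_n$ we have $Z\ge L_n-1.01\to\infty$ and
\[
\frac r{z^N}\le e^{-R_n/2}(L_{n+1}+0.01+2R_{n+1})^N\le e^{-R_n/2}(L_n+2R_n+1)^N\to0,
\]
since $L_n\le L_1+60R_n$. Finally $\varphi\to\infty$, and $t\to\infty$ because $\dot\varphi=2\rho T\le2$ as before. So the trajectory tends to $\mathbf 0$ and spirals around $\Gamma$ with semi-axis $\Gamma^+$. It stays in $U$, because $z\le1/28.99<1/28$ and $\rho\le e^{-5}$.

\subsection{The leaving trajectories}

Let $q=(0,y_0,z_0)$ with $0<z_0\le1/20$, so that $\varphi_1=\pi$, $R_1=2\log(1/y_0)$ and $L_1=\frac1{z_0}+\log(2+\rho_1^2)\ge20$. Put $M=\frac1{z_0}+2$. For $y_0$ small enough,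
\[
R_1\ge1,\qquad \frac{180}{R_1^2}+\frac{180(2M)^2}{\pi R_1}<1 .
\]
Then $L_1+1<M$. Moreover $q\in U$, since $\rho_1\le1/e<1/2$ and $z_0\le1/20$.

We claim that $L_n<11$ for some $n$ such that the solution reaches $\varphi_n$. Suppose not. Since $R$ is nondecreasing and $R_1\ge1$, Lemma~\ref{lem:turnC} then applies to one turn after another, so the solution exists for all $\varphi\ge\pi$ and $L_n\ge11$ for all $n\ge1$. By \eqref{eq:C3}, $\Delta L\le180/R_n^2$. By \eqref{eq:C1}, $\Delta R\ge\pi/(M+0.01)^2\ge\pi/(2M)^2$ whenever $L_{n+1}<M$. So Lemma~\ref{lem:trap} with $K=180$ and $m=\pi/(2M)^2$ gives $L_n<M$ for all $n$. Hence $R_n\to\infty$, and \eqref{eq:C3} gives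
\[
\Delta L\le\frac{180}{R_n^2}-\frac{\pi}{(M+0.01)^3}\le-\frac{\pi}{2(M+0.01)^3}
\]
for all large $n$. This forces $L_n\to-\infty$, a contradiction.

Let $n\ge2$ be the first index with $L_n<11$. Since $L_1,\dots,L_{n-1}\ge11$, Lemma~\ref{lem:turnC} shows that the solution exists and $L\ge10$ up to $\varphi_n$. On the compact interval $[\varphi_1,\varphi_n]$ the function $\dot\varphi=2\rho T$ is bounded below by a positive constant, so $\varphi_n$ is reached at a finite time. There $Z=L_n-\log(2+\rho_n^2)<11$, that is, $z>1/11$, and the trajectory has left $U$. \qed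

\begin{thebibliography}{9}
\bibitem{BC} \emph{Balanced Coordinates For Spiraling Dynamics}, \texttt{http://www.ssd.udl.cat/abstracts/files/v31/QTDS-vol31-sanz.pdf}.
\end{thebibliography}

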